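# A true sequent with iteration that the $\omega$-rule cannot derive

## Dividing by $t^+$: an example over one letter

Work with sets of nonempty words over the alphabet $\{a\}$. For two such sets $Q,R$ let $R/Q$ be the set of nonempty words $u$ with $uv\in R$ for every $v\in Q$, and let $Q^+$ be the set of all products $v_1\cdots v_n$ with $n\ge 1$ and all $v_i\in Q$. Take
$$t=\{aa,\,aaa\},\qquad x=\{a^n: n\ge 3\}.$$
Every $n\ge 2$ is a sum of twos and threes, so $T=t^+=\{a^n:n\ge2\}$. Next, $U=T/T$ consists of the $a^n$ ($n\ge 1$) such that $n+m\ge 2$ for all $m\ge 2$, so $U=\{a^n:n\ge 1\}$. Dividing $x$ by these two sets gives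
$$N=x/U=\{a^n: n\ge 2\},\qquad Z=x/T=\{a^n:n\ge 1\}.$$
Finally $L=U/t=\{a^n:n\ge 1\}$. In this example we see that $T\subseteq U$, that $N\subseteq Z$, and that $NL=\{a^n:n\ge 3\}\subseteq Z$.

None of this depends on the example. Let $t,x$ be any sets of nonempty words over any alphabet, and define $T,U,N,Z,L$ by the same formulas. Then $TT\subseteq T$ by the definition of $t^+$, and $UT\subseteq T$ by the definition of $U$.

First, $TT\subseteq T$ says exactly that
$$T\subseteq U. \tag{1}$$
Second, $NT\subseteq NU\subseteq x$ by (1), so
$$N\subseteq Z. \tag{2}$$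
Third, we claim that
$$NL\subseteq Z. \tag{3}$$
Let $n\in N$, $l\in L$, and let $v=t_1\cdots t_j\in T$ with $t_i\in t$ and $j\ge1$. Then $lt_1\in U$. If $j=1$, then $lv=lt_1\in U$. If $j\ge2$, then $lv=(lt_1)(t_2\cdots t_j)\in UT\subseteq T\subseteq U$. In both cases $nlv\in NU\subseteq x$. As $v\in T$ was arbitrary, $nl\in x/T=Z$.

The proof of (3) takes a word of $t^+$ and splits into cases by the number of its factors. The calculus below has a rule for $^+$ with infinitely many premises, one for each number of factors, so it can imitate this split. Can it imitate every true argument of this sort?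

## The calculus, the language interpretation, and completeness

Formulas of the Lambek calculus $\mathbf L$ are built from variables by $\cdot$, $\backslash$, $/$. A sequent is $\Gamma\to C$ with $\Gamma$ a nonempty finite sequence of formulas. The axioms are $A\to A$. In the rules below $\Pi$ (and the two antecedents in $\cdot$R) are nonempty, while $\Gamma,\Delta$ in the left rules and in cut may be empty.

- $\cdot$L: from $\Gamma,A,B,\Delta\to C$ infer $\Gamma,A\cdot B,\Delta\to C$.
- $\cdot$R: from $\Gamma\to A$ and $\Delta\to B$ infer $\Gamma,\Delta\to A\cdot B$.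
- $\backslash$L: from $\Pi\to A$ and $\Gamma,B,\Delta\to C$ infer $\Gamma,\Pi,A\backslash B,\Delta\to C$.
- $\backslash$R: from $A,\Pi\to B$ infer $\Pi\to A\backslash B$.
- $/$L: from $\Pi\to A$ and $\Gamma,B,\Delta\to C$ infer $\Gamma,B/A,\Pi,\Delta\to C$.
- $/$R: from $\Pi,A\to B$ infer $\Pi\to B/A$.
- Cut: from $\Pi\to A$ and $\Gamma,A,\Delta\to C$ infer $\Gamma,\Pi,\Delta\to C$.

In particular $A,A\backslash B\to B$ and $B/A,A\to B$ are derivable.

**Definition ($\mathbf L^+_\omega$).** Add a unary connective $^+$ (positive iteration) with two kinds of rules.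

- $^+$R: from $\Pi_1\to A,\ \dots,\ \Pi_n\to A$ infer $\Pi_1,\dots,\Pi_n\to A^+$, for each $n\ge1$.
- $\omega$-rule: from all the premises $\Gamma,A^n,\Delta\to C$, one for each $n\ge1$ (where $A^n$ is $n$ copies of $A$), infer $\Gamma,A^+,\Delta\to C$.

A derivation is now a well-founded tree that may branch infinitely; we prove things about derivable sequents by transfinite induction on derivations.

**Example.** The sequent $t^+,t^+\to t^+$ is derivable. For all $i,j\ge1$, $^+$R applied to $i+j$ axioms $t\to t$ gives $t^i,t^j\to t^+$. For fixed $i$ the $\omega$-rule over $j$ gives $t^i,t^+\to t^+$, and then the $\omega$-rule over $i$ gives $t^+,t^+\to t^+$. With $T=t^+$ and $U=T/T$, rule $/$R now gives $T\to U$, which is (1).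

**Example.** With $N=x/U$, $Z=x/T$, $L=U/t$, the inclusion (3) becomes the sequent $N,L\to Z$. By $/$R and the $\omega$-rule it is enough to derive $N,L,t^j\to x$ for each $j\ge1$. For $j=1$, cut $L,t\to U$ into $N,U\to x$. For $j\ge2$, we have $t^{j-1}\to T$ by $^+$R, and $U,T\to T$, so $L,t,t^{j-1}\to T$; with $T\to U$ and $N,U\to x$ we get $N,L,t^j\to x$. The cases are the same as the cases in the words.

**Definition (language interpretation).** Fix an alphabet $\Sigma$. A language interpretation $w$ assigns to each variable a set $w(p)\subseteq\Sigma^+$ of nonempty words and is extended by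
$$\begin{aligned}
w(A\backslash B)&=\{u\in\Sigma^+\mid(\forall v\in w(A))\ vu\in w(B)\},\\
w(B/A)&=\{u\in\Sigma^+\mid(\forall v\in w(A))\ uv\in w(B)\},\\
w(A\cdot B)&=\{uv\mid u\in w(A),\ v\in w(B)\},\\
w(A^+)&=\{u_1\cdots u_n\mid u_i\in w(A),\ n\ge1\}.
\end{aligned}$$
A sequent $A_1,\dots,A_k\to B$ is true under $w$ if $w(A_1)\cdots w(A_k)\subseteq w(B)$.

For a sequence $\Theta=A_1,\dots,A_k$ write $w(\Theta)=w(A_1)\cdots w(A_k)$, and let the empty sequence stand for the set consisting of the empty word.

Everything derivable is true, by induction on derivations. Axioms, cut, $\cdot$L, $\cdot$R and $^+$R are immediate. For $\backslash$R: if $w(A)w(\Pi)\subseteq w(B)$, then $w(\Pi)\subseteq w(A\backslash B)$, because $\Pi$ is nonempty and so $w(\Pi)\subseteq\Sigma^+$. For $\backslash$L: if $w(\Pi)\subseteq w(A)$, then $w(\Pi)w(A\backslash B)\subseteq w(B)$, and we multiply by $w(\Gamma)$ and $w(\Delta)$. The rules for $/$ are symmetric. For the $\omega$-rule: $w(\Gamma)w(A)^nw(\Delta)\subseteq w(C)$ for all $n\ge1$ gives $w(\Gamma)w(A^+)w(\Delta)\subseteq w(C)$, since $w(A^+)=\bigcup_{n\ge1}w(A)^n$.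

Completeness is the converse: is every sequent of $\mathbf L^+_\omega$ that is true under all language interpretations, over all alphabets, derivable in $\mathbf L^+_\omega$? This is posed as an open question in "Iteration in Residuated Structures" (http://wrm17.mi.ras.ru/slides/Kuznetsov.pdf). Two results surround it. Pentus (1995): $\mathbf L\vdash A\to B$ if and only if $w(A)\subseteq w(B)$ for all language interpretations $w$. Ryzhkova (2013): completeness holds for the fragment of $\mathbf L^+_\omega$ without $\cdot$ in which $^+$ appears only in the forms $A^+\backslash B$ or $B/A^+$.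

We shall see that the answer is no, and we shall write down a sequent that shows it.

## Unfolding iterations in the antecedent, and where the unfolding stops

The first thing to try is to prove completeness from Pentus' theorem by using the $\omega$-rule to replace each $A^+$ by all its powers. This works for a sizable fragment.

Let $A$ range over $^+$-free formulas and define
$$\lambda::=A\mid\lambda\cdot\lambda\mid\lambda^+,\qquad \rho::=A\mid\lambda\backslash\rho\mid\rho/\lambda .$$

**Proposition 1.** A sequent $\lambda_1,\dots,\lambda_k\to\rho$ is derivable in $\mathbf L^+_\omega$ if and only if it is true under all language interpretations.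

Derivable sequents are true, as we saw. Suppose the sequent is always true.

**Step 1: make the succedent $^+$-free.** For nonempty $\Gamma$, the sequent $\Gamma\to\rho/\lambda$ is true under $w$ if and only if $\Gamma,\lambda\to\rho$ is, since $w(\Gamma)\subseteq\Sigma^+$; and the former is derived from the latter by $/$R. The same holds for $\lambda\backslash\rho$, with $\lambda$ moved to the left end. Repeating this, we may assume that $\rho=C$ is $^+$-free; the antecedent is still a sequence of formulas $\lambda_i$.

**Step 2: list the unfoldings.** Define sets $E(\lambda)$ of nonempty finite sequences of $^+$-free formulas by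
$$E(A)=\{A\},\qquad E(\lambda\cdot\lambda')=E(\lambda)E(\lambda'),\qquad E(\lambda^+)=\bigcup_{n\ge1}E(\lambda)^n,$$
with concatenation of sequences on the right. (If $\lambda$ is $^+$-free and also a product, choose either reading once and for all; what follows works for both.) By induction on $\lambda$,
$$w(\lambda)=\bigcup_{\Theta\in E(\lambda)}w(\Theta). \tag{4}$$
This is clear for $A$, and products of sets distribute over unions. In the case of $\lambda^+$, a word $u_1\cdots u_n$ with $u_i\in w(\lambda)$ has $u_i\in w(\Theta_i)$ for some $\Theta_i\in E(\lambda)$, so it lies in $w(\Theta_1,\dots,\Theta_n)$; the reverse inclusion is clear.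

**Step 3: fold back inside the calculus.** We claim: if $\Gamma,\Theta,\Delta\to C$ is derivable for all $\Theta\in E(\lambda)$, then so is $\Gamma,\lambda,\Delta\to C$. Use induction on $\lambda$, for all $\Gamma,\Delta$ at once. For $\lambda=A$ there is nothing to do. For $\lambda\cdot\lambda'$: fix $\Theta\in E(\lambda)$; since $\Gamma,\Theta,\Theta',\Delta\to C$ is derivable for all $\Theta'\in E(\lambda')$, so is $\Gamma,\Theta,\lambda',\Delta\to C$. This holds for all $\Theta\in E(\lambda)$, so $\Gamma,\lambda,\lambda',\Delta\to C$ is derivable, and we apply $\cdot$L. For $\lambda^+$: for each $n$, all $\Gamma,\Theta_1,\dots,\Theta_n,\Delta\to C$ with $\Theta_i\in E(\lambda)$ are derivable; replacing the $\Theta_i$ by $\lambda$ one after another gives $\Gamma,\lambda^n,\Delta\to C$ for every $n\ge1$, and the $\omega$-rule applies.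

**Step 4: apply Pentus' theorem.** By (4), every sequent $\Theta_1,\dots,\Theta_k\to C$ with $\Theta_i\in E(\lambda_i)$ is always true. Let $A_1,\dots,A_j$ be its antecedent. Then $A_1\cdots A_j\to C$ (the antecedent joined by products) is always true, so it is derivable in $\mathbf L$ by Pentus (1995). A cut with the derivable sequent $A_1,\dots,A_j\to A_1\cdots A_j$ derives $\Theta_1,\dots,\Theta_k\to C$. Now Step 3 replaces the $\Theta_i$ by $\lambda_i$ in turn. $\square$

The method stops at (4). Put $^+$ in a numerator in the antecedent, as in $q^+/p$ with variables $p,q$. Over $\{a\}$ let $w(q)=\{a\}$ and $w(p)=\{a,aa\}$. Then $w(q^+/p)=\{a^n:n\ge1\}$. But $u\in w(q^n/p)$ (where $q^n$ is now a product of $n$ copies of $q$) would need $ua=a^n$ and $uaa=a^n$ at once, so $w(q^n/p)=\emptyset$ for every $n$. A word $d\in w(q^+/p)$ has no number of factors of its own. Only after $d$ has been multiplied by a particular $g\in w(p)$ does the product $dg$ have such a number, and it depends on $g$.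

The calculus can still use $q^+/p$: rule $/$L turns $q^+/p,\Pi$ into $q^+$, given $\Pi\to p$, and then the $\omega$-rule splits into cases. But the formulas that stood for the word $dg$ have then been used up, and all that is left of it is that it lies in $q^+$. In a language we may split on the number of factors of $dg$ and go on using whatever else we know about that same word. This is the discrepancy to exploit.

## One word used twice

Keep $T,U,N,Z,L$ from the opening example, now as formulas, and put $M=Z/N$ and $B=x/t$. Consider a word $mhl$ with $m\in M$, $h\in N^+$, $l\in L$ (omitting $w$). We try to show $mhl\in Z^+$.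

Write $h=n_1\cdots n_k$. If $k\ge2$ this is easy: $mn_1\in Z$ by the definition of $M$, $n_kl\in Z$ by (3), and the middle factors lie in $Z$ by (2). If $k=1$, we want $mn_1lv\in x$ for $v=t_1\cdots t_j$. For $j\ge2$ we have $lv\in T$ and $mn_1\in Z=x/T$, which suffices. For $j=1$ we only know $lt_1\in U$, and the argument has a gap. To fill it we need one more piece of information, used only when $k=1$ and $j=1$: that $mhl\in B=x/t$.

So we want a word $h$ that is known in two ways: $h\in N^+$, and $h\in G$ where $G$ guarantees $mhl\in B$. With a connective for intersection we would write $N^+\wedge G$. Without one, we look for an antecedent $\Delta$ from which both $N^+$ and $G$ follow. Put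
$$D=N^+/G,\qquad C=D^+\backslash G .$$
Then $D,D,C\to G$ is derivable, since $D,D\to D^+$ by $^+$R. Also $D,C\to G$ is derivable, since $D\to D^+$; hence $D,D,C\to N^+$ is derivable, with the first $D=N^+/G$ applied to the $G$ obtained from $D,C$. The $^+$ in $C$ lets $C$ absorb any positive number of copies of $D$, so the same sequence $D,D,C$ yields $G$ when $C$ takes both copies and $N^+$ when one is held back.

It remains to choose $G$. The obvious choice $G'=(M\backslash B)/L$ is too strong: with it the sequent becomes derivable, with no case split on $h$ at all. Let us check this. First, $U,t\to T$ (from $t\to T$ and $U,T\to T$), so $U,t\to U$ and hence $U\to U/t=L$. Next, $L,t^i\to L$ is derivable for each $i\ge1$: for $i=1$ use $L,t\to U$ and $U\to L$; for $i\ge2$ use $L,t\to U$, then $U,t^{i-1}\to T$, $T\to U$, $U\to L$. Now $M,G',L\to B$ is derivable, so $M,G',L,t\to x$ is; and replacing $L$ by $L,t^i$ by cut gives $M,G',L,t^{i+1}\to x$. So $M,G',L,t^j\to x$ for all $j\ge1$, and by the $\omega$-rule and $/$R, $M,G',L\to Z$. With $D'=N^+/G'$ and $C'=D'^+\backslash G'$ we get $M,D',D',C',L\to Z$,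 and then $Z^+$ on the right. The trouble is that $L$ absorbs $t$ on the right, so $G'$ gives information for all $j$ and not only for $j=1$.

To prevent this absorption, produce an element of $L$ as a product: take a new variable $r$ and let $P=L/r$. Then $P,r\to L$, and we let $G$ speak only about factors of the form $P,r$, by putting $G=((M\backslash B)/r)/P$. Here is everything in one place:
$$\begin{aligned}
&T=t^+,\quad U=T/T,\quad N=x/U,\quad Z=x/T,\quad M=Z/N,\quad L=U/t,\quad P=L/r,\\
&B=x/t,\quad G=((M\backslash B)/r)/P,\quad D=N^+/G,\quad C=D^+\backslash G .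
\end{aligned}$$

**Theorem 2.** The sequent
$$M,\;D,\;D,\;C,\;P,\;r\;\to\;Z^+ \tag{5}$$
is true under every language interpretation over every alphabet, but it is not derivable in $\mathbf L^+_\omega$. Hence $\mathbf L^+_\omega$ is not complete with respect to language interpretations.

## Truth of (5) in all languages

Fix an interpretation and write $A$ for $w(A)$. We have (1), (2), (3), and $MN\subseteq Z$ by the definition of $M$. One more fact is needed:
$$\text{if } m\in M,\ n\in N,\ l\in L,\ v=t_1\cdots t_j \text{ with } t_i\in t,\ j\ge2,\ \text{ then } mnlv\in x. \tag{6}$$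
Indeed $lt_1\in U$, so $lv=(lt_1)(t_2\cdots t_j)\in UT\subseteq T$, and $mn\in Z=x/T$.

Let $m\in M$, $d_1,d_2\in D$, $c\in C$, $p\in P$, $r_0\in r$. Put $h=d_1d_2c$, $l=pr_0$ and $g=mhl$. We must show $g\in Z^+$.

**Step 1: collect what is known about $h$, $l$ and $g$.** As $d_2\in D\subseteq D^+$, we have $d_2c\in G$; as $d_1\in N^+/G$, we get $h=d_1(d_2c)\in N^+$. As $d_1d_2\in D^+$, we also have $h=(d_1d_2)c\in G$. Hence $hp\in(M\backslash B)/r$, so $hpr_0\in M\backslash B$, so $g=mhpr_0\in B$. Finally $l=pr_0\in L$ because $p\in L/r$.

**Step 2: split on the number of factors of $h$.** Write $h=n_1\cdots n_k$ with $n_i\in N$, $k\ge1$.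

If $k\ge2$, then
$$g=(mn_1)\,n_2\cdots n_{k-1}\,(n_kl)\in Z^k\subseteq Z^+,$$
by $MN\subseteq Z$, (2) and (3).

If $k=1$, let $v=t_1\cdots t_j\in T$. If $j=1$, then $gv\in x$ because $g\in B=x/t$. If $j\ge2$, then $gv=mn_1lv\in x$ by (6). So $g\in x/T=Z\subseteq Z^+$. $\square$

## Closed sets: a sound semantics where $A^+$ exceeds the union of powers

Now we need a model of the calculus in which (5) fails. The proof just given used only associativity of multiplication and the fact that an element of $N^+$ is an actual product of elements of $N$. So (5) holds whenever formulas are subsets of a semigroup, $/$ and $\backslash$ are the residuals, and $A^+$ is the union of the powers of $A$. A countermodel must have an element of $N^+$ that is in no power of $N$. We get one by taking closures: an element $\eta$ that belongs to a closed set as soon as $\nu$ and $\nu\nu$ both do, in any context.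

**Definition (closed set).** Let $S$ be a monoid with fixed elements $\nu,\eta\in S$. A set $X\subseteq S$ is *closed* if for all $u,v\in S$
$$u\nu v\in X\ \text{ and }\ u\nu\nu v\in X\ \Longrightarrow\ u\eta v\in X.$$

The set $S$ is closed, and any intersection of closed sets is closed. So each $Y\subseteq S$ lies in a least closed set $\mathrm{cl}(Y)$.

**Example.** Let $S$ be the free monoid on $\nu,\eta$. The set $\{\nu\}$ is closed, since $u\nu\nu v=\nu$ is impossible. The set $\{\nu,\nu\nu\}$ is not closed, and its closure is $\{\nu,\nu\nu,\eta\}$: in that set $u\nu\nu v$ can only be $\nu\nu$ with $u=v=1$, and this forces only $\eta$. So $\eta\in\mathrm{cl}\big(\bigcup_{n\ge1}\{\nu\}^n\big)$, but $\eta$ is in no $\{\nu\}^n=\{\nu^n\}$. The set $\{\eta\}$ is closed too, and it meets the closure of the union but none of the $\{\nu^n\}$. So splitting into cases by $n$ while remembering a second fact, here membership in $\{\eta\}$, is no longer allowed.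

For $X,Y\subseteq S$ put $Y\backslash X=\{s\in S:Ys\subseteq X\}$ and $X/Y=\{s\in S:sY\subseteq X\}$.

**Lemma 3.** If $X$ is closed and $Y\subseteq S$ is arbitrary, then $Y\backslash X$ and $X/Y$ are closed.

**Proof.** Let $u\nu v,u\nu\nu v\in Y\backslash X$. For each $y\in Y$ we have $yu\nu v,\ yu\nu\nu v\in X$, hence $yu\eta v\in X$. So $u\eta v\in Y\backslash X$. The other case is symmetric. $\square$

Let variables denote closed sets, and put
$$[\![A\backslash B]\!]=[\![A]\!]\backslash[\![B]\!],\quad [\![B/A]\!]=[\![B]\!]/[\![A]\!],\quad [\![A\cdot B]\!]=\mathrm{cl}([\![A]\!][\![B]\!]),\quad [\![A^+]\!]=\mathrm{cl}\Big(\bigcup_{n\ge1}[\![A]\!]^n\Big).$$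
By Lemma 3 all formulas denote closed sets. For $\Gamma=A_1,\dots,A_k$ let $[\![\Gamma]\!]=[\![A_1]\!]\cdots[\![A_k]\!]$, the plain product of sets, which is $\{1\}$ if $k=0$. The sequent $\Gamma\to C$ *holds* if $[\![\Gamma]\!]\subseteq[\![C]\!]$.

**Lemma 4 (soundness).** Every sequent derivable in $\mathbf L^+_\omega$ holds.

**Proof.** Transfinite induction on derivations. Axioms are clear, and cut follows from monotonicity of products of sets. Rules $\backslash$R and $/$R hold by the definition of residuals: $[\![A]\!][\![\Pi]\!]\subseteq[\![B]\!]$ is the same as $[\![\Pi]\!]\subseteq[\![A]\!]\backslash[\![B]\!]$. Rules $\cdot$R and $^+$R hold because $Y\subseteq\mathrm{cl}(Y)$.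

For $\backslash$L: if $[\![\Pi]\!]\subseteq[\![A]\!]$, then $[\![\Pi]\!][\![A\backslash B]\!]\subseteq[\![B]\!]$, so
$$[\![\Gamma]\!][\![\Pi]\!][\![A\backslash B]\!][\![\Delta]\!]\subseteq[\![\Gamma]\!][\![B]\!][\![\Delta]\!]\subseteq[\![C]\!].$$
Rule $/$L is symmetric.

For $\cdot$L let $Y=[\![A]\!][\![B]\!]$; for the $\omega$-rule let $Y=\bigcup_{n\ge1}[\![A]\!]^n$. The premises say $[\![\Gamma]\!]\,Y\,[\![\Delta]\!]\subseteq[\![C]\!]$, that is, $Y\subseteq([\![\Gamma]\!]\backslash[\![C]\!])/[\![\Delta]\!]$. The right side is closed by Lemma 3 used twice, so it contains $\mathrm{cl}(Y)$. Hence $[\![\Gamma]\!]\,\mathrm{cl}(Y)\,[\![\Delta]\!]\subseteq[\![C]\!]$, which is the conclusion of the rule. $\square$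

Since cut is sound here, we need no cut elimination: one model of this kind in which (5) fails is enough.

## The monoid with $\sigma\tau\tau=\tau$

The letters of the monoid are samples of the formulas: $\tau$ for $t$, $\sigma$ for $r$, $\nu$ for $N$, $\mu$ for $M$, and $\eta$ for a word of $N^+$ with an undetermined number of factors. We shall have $\sigma$ in $L$ and want it outside $U$: so $\sigma\tau$ should carry powers of $\tau$ to powers of $\tau$, while $\sigma$ should not. The relation $\sigma\tau\tau=\tau$ does this.

Let $S$ be the monoid generated by $\tau,\sigma,\nu,\mu,\eta$ with the single relation $\sigma\tau\tau=\tau$. Let $K$ be the submonoid generated by $\tau,\sigma$.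

**Lemma 5.** Every element of $S$ is represented by exactly one word without the factor $\sigma\tau\tau$ (an *irreducible* word). Every $s\in S$ has a unique decomposition
$$s=k_0a_1k_1\cdots a_nk_n,\qquad k_i\in K,\ a_i\in\{\nu,\mu,\eta\}. \tag{7}$$

**Proof.** Read the relation as the rewriting rule $\sigma\tau\tau\to\tau$. It shortens words, so rewriting terminates. Two occurrences of $\sigma\tau\tau$ in a word are equal or disjoint: an overlap would need a nonempty proper prefix ($\sigma$ or $\sigma\tau$) to equal a proper suffix ($\tau$ or $\tau\tau$), but the prefixes start with $\sigma$ and the suffixes do not. So two different one-step rewritings of a word act in disjoint places and can be completed to a common word. The system is locally confluent and terminating, hence confluent by Newman's lemma, and irreducible forms are unique.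

The letters $\nu,\mu,\eta$ do not occur in the rule, so rewriting takes place inside the blocks of letters $\tau,\sigma$ between them. In any word for $s$, the sequence $a_1,\dots,a_n$ of the other letters is thus the same, and the irreducible form of the $i$-th block is the $i$-th block of the irreducible form of $s$. So $s$ determines each $a_i$ and each $k_i$. $\square$

Call $a_1\cdots a_n$ the *skeleton* of $s$ and the $k_i$ its components. The skeleton of $ss'$ is the skeleton of $s$ followed by that of $s'$. Multiplying $s$ on the right by an element $k\in K$ changes only the last component, from $k_n$ to $k_nk$. "By uniqueness" below always refers to (7).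

Put
$$\mathcal T=\{\tau^j:j\ge1\},\qquad \mathcal U=\{k\in K:k\mathcal T\subseteq\mathcal T\},\qquad \mathcal L=\{k\in K:k\tau\in\mathcal U\}.$$

**Example.** We have $\sigma\tau\cdot\tau^j=\tau^j$ for $j\ge1$, so $\sigma\tau\in\mathcal U$ although $\sigma\tau\notin\mathcal T$. Therefore $\sigma\in\mathcal L$. But $\sigma\sigma\tau\tau=\sigma\tau\notin\mathcal T$, so $\sigma\sigma\tau\notin\mathcal U$ and $\sigma\sigma\notin\mathcal L$.

**Lemma 6.**

1. For $k\in K$: $k\in\mathcal U$ if and only if $k\tau\in\mathcal T$. The set $\mathcal U$ is a submonoid, $\mathcal T\subseteq\mathcal U$, $\ \mathcal U\tau=\mathcal T=\mathcal U\mathcal T$, and $\mathcal U\subseteq\mathcal L$.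
2. $\sigma\tau\in\mathcal U$ and $\sigma\notin\mathcal U$.
3. For all $k\in K$, $k\sigma\tau\notin\mathcal T$. The map $k\mapsto k\sigma\tau$ is injective on $K$. In particular $\mathcal T\cap\mathcal U\sigma\tau=\emptyset$.
4. If $k\in K$ and $k\tau\in\mathcal U\sigma\tau$, then $k\tau\tau\notin\mathcal U\sigma\tau$.

**Proof.** (1) If $k\tau=\tau^i$ with $i\ge1$, then $k\tau^j=\tau^{i+j-1}\in\mathcal T$ for all $j\ge1$; the other direction is trivial. Clearly $\mathcal U$ contains $1$ and is closed under products, and $\mathcal T\mathcal T\subseteq\mathcal T$ gives $\mathcal T\subseteq\mathcal U$. We have $\mathcal U\tau\subseteq\mathcal U\mathcal T\subseteq\mathcal T$, and $\tau^j=\tau^{j-1}\tau$ with $\tau^{j-1}\in\mathcal U$ gives $\mathcal T\subseteq\mathcal U\tau$. Hence $\mathcal U\tau=\mathcal T\subseteq\mathcal U$, which says $\mathcal U\subseteq\mathcal L$.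

(2) $\sigma\tau\tau=\tau\in\mathcal T$, so $\sigma\tau\in\mathcal U$ by (1). The word $\sigma\tau$ is irreducible and not a power of $\tau$, so $\sigma\tau\notin\mathcal T$ and $\sigma\notin\mathcal U$ by (1).

(3) Let $w$ be the irreducible word for $k$. A factor $\sigma\tau\tau$ of $w\sigma\tau$ cannot end at the last letter, since the last two letters are $\sigma\tau$, nor at the letter before it, which is $\sigma$. So it would lie in $w$, which is impossible. Thus $w\sigma\tau$ is irreducible and is the irreducible word for $k\sigma\tau$. It contains $\sigma$, so $k\sigma\tau\notin\mathcal T$, and it determines $w$, so the map is injective.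

(4) If $k\tau=u\sigma\tau$ with $u\in\mathcal U$, then $k\tau\tau=u\sigma\tau\tau=u\tau\in\mathcal T$, and (3) applies. $\square$

## The value of $x$

Let $Y$ be the set of all products of one or more elements of $\nu\,\mathcal U\cup\eta\,\mathcal U$, and let $Y_1=Y\cup\{1\}$. In terms of (7), $s\in Y$ if and only if $n\ge1$, $k_0=1$, all $a_i\in\{\nu,\eta\}$ and $k_1,\dots,k_n\in\mathcal U$. Define
$$X=\nu\,\mathcal U\ \cup\ \mu\nu\,\mathcal T\ \cup\ \{1,\mu\}\,Y_1\,\eta\,\mathcal U\sigma\tau . \tag{8}$$
The three parts are told apart by their skeletons: $\nu$ for the first, $\mu\nu$ for the second, and a skeleton ending in $\eta$ for the third. The first part is there to put $\nu$ into $N$, the second to put $\mu\nu$ into $Z$, and the third to put $\eta$ into $G$.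

The valuation is
$$[\![t]\!]=\{\tau\},\qquad [\![r]\!]=\{\sigma\},\qquad [\![x]\!]=X .$$

**Lemma 7.** The sets $\{\tau\}$, $\{\sigma\}$, $\mathcal T$ and $X$ are closed.

**Proof.** A set none of whose elements has $\nu$ in its skeleton is vacuously closed. This covers the first three. For $X$, let $u\nu\nu v\in X$; this alone will give $u\eta v\in X$. The skeleton contains $\nu\nu$, so the element lies in the third part:
$$u\nu\nu v=e\,(a_1u_1)\cdots(a_nu_n)\,\eta\,k\sigma\tau,\qquad e\in\{1,\mu\},\ a_i\in\{\nu,\eta\},\ u_i,k\in\mathcal U .$$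
The displayed letters $\nu\nu$ are neighbors in the skeleton, and neither is the leading $\mu$ nor the final $\eta$. So by uniqueness they are $a_i$ and $a_{i+1}$ for some $i$, and
$$u_i=1,\qquad u=e(a_1u_1)\cdots(a_{i-1}u_{i-1}),\qquad v=u_{i+1}(a_{i+2}u_{i+2})\cdots(a_nu_n)\,\eta k\sigma\tau .$$
Hence
$$u\eta v=e(a_1u_1)\cdots(a_{i-1}u_{i-1})\,(\eta u_{i+1})\,(a_{i+2}u_{i+2})\cdots(a_nu_n)\,\eta k\sigma\tau\in X.\qquad\square$$

## The values of all the formulas

**Lemma 8.** In this model
$$\begin{aligned}
&[\![T]\!]=\mathcal T,\quad [\![U]\!]=\mathcal U,\quad [\![N]\!]=\nu\,\mathcal U,\quad [\![Z]\!]=\nu\mathcal L\cup\mu\nu\,\mathcal U,\quad [\![M]\!]=\{1,\mu\},\quad [\![L]\!]=\mathcal L,\\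
&[\![P]\!]=\mathcal U,\quad [\![G]\!]=Y_1\eta\,\mathcal U,\quad [\![N^+]\!]=Y,\quad [\![D]\!]=Y_1,\quad [\![D^+]\!]=Y_1,\quad \eta\in[\![C]\!].
\end{aligned}$$

**Step 1: $T$ and $U$, the sets to divide by.** The union of the powers of $\{\tau\}$ is $\mathcal T$, which is closed, so $[\![T]\!]=\mathcal T$. If $s\mathcal T\subseteq\mathcal T$, then $s\tau$ has empty skeleton, so $s$ has empty skeleton and $s\in K$. Hence $[\![U]\!]=\mathcal U$.

**Step 2: $N$, where the two extra parts of $X$ must not contribute.** We have $\nu\,\mathcal U\,\mathcal U\subseteq\nu\,\mathcal U\subseteq X$, so $\nu\,\mathcal U\subseteq[\![N]\!]$. Conversely let $s\,\mathcal U\subseteq X$. Then $s\in X$, since $1\in\mathcal U$.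

Suppose $s=\mu\nu\tau^j$ with $j\ge1$. As $\sigma\tau\in\mathcal U$, $s\sigma\tau=\mu\nu\tau^j\sigma\tau\in X$. Its skeleton is $\mu\nu$, so it lies in the second part, and $\tau^j\sigma\tau\in\mathcal T$ by uniqueness. This contradicts Lemma 6(3).

Suppose $s=ey\eta u\sigma\tau$ with $e\in\{1,\mu\}$, $y\in Y_1$, $u\in\mathcal U$. As $\tau\in\mathcal U$, $s\tau=ey\eta u\sigma\tau\tau=ey\eta(u\tau)\in X$. Its skeleton ends in $\eta$, so it lies in the third part and $u\tau\in\mathcal U\sigma\tau$ by uniqueness. But $u\tau\in\mathcal T$, contradicting Lemma 6(3).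

So $s\in\nu\,\mathcal U$.

**Step 3: $Z$, the formula under the final $^+$.** For $l\in\mathcal L$ and $j\ge1$, $l\tau^j=(l\tau)\tau^{j-1}\in\mathcal U$, so $\nu l\tau^j\in\nu\,\mathcal U\subseteq X$. Also $\mu\nu\,\mathcal U\mathcal T=\mu\nu\mathcal T\subseteq X$. So the inclusion $\supseteq$ holds. Conversely let $s\mathcal T\subseteq X$, so $s\tau,s\tau\tau\in X$. The skeleton of $s$ is that of $s\tau$.

- If it is $\nu$, then $s\tau\in\nu\,\mathcal U$, so $s=\nu k$ with $k\tau\in\mathcal U$, that is, $k\in\mathcal L$.
- If it is $\mu\nu$, then $s\tau\in\mu\nu\mathcal T$, so $s=\mu\nu k$ with $k\tau\in\mathcal T$, that is, $k\in\mathcal U$ by Lemma 6(1).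
- Otherwise it ends in $\eta$. If $k$ is the last component of $s$, then $k\tau$ and $k\tau\tau$ both lie in $\mathcal U\sigma\tau$, contradicting Lemma 6(4).

**Step 4: $M$, the left end of the antecedent.** By Steps 2 and 3, $[\![M]\!]=\{s:s\nu\,\mathcal U\subseteq\nu\mathcal L\cup\mu\nu\,\mathcal U\}$. Both $1$ and $\mu$ belong to it, as $\mathcal U\subseteq\mathcal L$. Conversely, $s\nu\in\nu\mathcal L\cup\mu\nu\,\mathcal U$. In the first case $s$ has empty skeleton, and comparing the components before $\nu$ gives $s=1$. In the second case $s$ has skeleton $\mu$, and comparing components gives $s=\mu$.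

**Step 5: $L$ and $P$, the right end of the antecedent.** If $s\tau\in\mathcal U$, then $s$ has empty skeleton and $s\in K$; so $[\![L]\!]=\mathcal L$. If $s\sigma\in\mathcal L$, then again $s\in K$, and for $s\in K$
$$s\sigma\in\mathcal L\iff s\sigma\tau\in\mathcal U\iff s\sigma\tau\tau\in\mathcal T\iff s\tau\in\mathcal T\iff s\in\mathcal U,$$
where the second and the last equivalence are Lemma 6(1). So $[\![P]\!]=\mathcal U$.

**Step 6: $G$, which must contain $\eta$ but not $\nu$.** We have $[\![B]\!]=\{s:s\tau\in X\}$, so Step 4 gives $[\![M\backslash B]\!]=\{s:s\tau\in X,\ \mu s\tau\in X\}$. By $[\![r]\!]=\{\sigma\}$ and Step 5,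
$$[\![G]\!]=\{s:\ s\,\mathcal U\sigma\tau\subseteq X,\ \ \mu s\,\mathcal U\sigma\tau\subseteq X\}.$$
If $s\in Y_1\eta\,\mathcal U$, then $s\,\mathcal U\sigma\tau\subseteq Y_1\eta\,\mathcal U\sigma\tau$, and both conditions hold by (8). Conversely let $s\in[\![G]\!]$. Taking $1\in\mathcal U$, we have $s\sigma\tau\in X$ and $\mu s\sigma\tau\in X$. There are four possibilities for $s\sigma\tau$.

- $s\sigma\tau\in\nu\,\mathcal U$. Then $s=\nu k$ with $k\in K$, and $\mu\nu k\sigma\tau\in X$ has skeleton $\mu\nu$, so $k\sigma\tau\in\mathcal T$, contradicting Lemma 6(3).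
- $s\sigma\tau\in\mu\nu\mathcal T$. Then $s=\mu\nu k$ with $k\sigma\tau\in\mathcal T$, contradicting Lemma 6(3).
- $s\sigma\tau\in\mu Y_1\eta\,\mathcal U\sigma\tau$. Then $\mu s\sigma\tau\in X$ has a skeleton beginning with $\mu\mu$. No element of $X$ has one, since skeletons of elements of $Y_1$ contain only $\nu$ and $\eta$.
- $s\sigma\tau\in Y_1\eta\,\mathcal U\sigma\tau$. By uniqueness $s=y\eta k$ with $y\in Y_1$, $k\in K$ and $k\sigma\tau\in\mathcal U\sigma\tau$. By injectivity in Lemma 6(3), $k\in\mathcal U$. So $s\in Y_1\eta\,\mathcal U$.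

**Step 7: $N^+$, where the closure adds the letter $\eta$.** We show $\mathrm{cl}\big(\bigcup_{n\ge1}(\nu\,\mathcal U)^n\big)=Y$. The set $Y$ contains each $(\nu\,\mathcal U)^n$. It is closed: if $u\nu v\in Y$, then replacing this $\nu$ by $\eta$ keeps all components, so $u\eta v\in Y$. This gives $\subseteq$. For $\supseteq$ we show by induction on the number of letters $\eta$ in its skeleton that each element of $Y$ is in the closure. With no $\eta$ the element is in some $(\nu\,\mathcal U)^n$. Otherwise write it as $u\eta v$ with one occurrence of $\eta$ displayed. Then $u\nu v$ and $u\nu\nu v$ are in $Y$ (the new component between the two $\nu$ is $1\in\mathcal U$), and each has one $\eta$ less. By induction both are in the closure, hence so is $u\eta v$.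

**Step 8: $D$, which must contain $1$.** By Steps 6 and 7, $[\![D]\!]=\{d:d\,Y_1\eta\,\mathcal U\subseteq Y\}$. If $d\in Y_1$, then $d\,Y_1\eta\,\mathcal U\subseteq Y$. Conversely, if $d\in[\![D]\!]$, then $d\eta\in Y$. By uniqueness $d\eta=(a_1u_1)\cdots(a_nu_n)$ with $a_i\in\{\nu,\eta\}$, $u_i\in\mathcal U$, $a_n=\eta$, $u_n=1$, and $d=(a_1u_1)\cdots(a_{n-1}u_{n-1})\in Y_1$ (with $d=1$ if $n=1$).

**Step 9: $D^+$ and $C$, where $\eta$ enters the antecedent.** The set $Y_1$ contains $1$ and is closed under products, so $\bigcup_{n\ge1}Y_1^n=Y_1$. As the value of $D$ it is a closed set. Hence $[\![D^+]\!]=Y_1$ and $[\![C]\!]=\{s:Y_1s\subseteq Y_1\eta\,\mathcal U\}$, which contains $\eta$. $\square$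

## The element $\mu\eta\sigma$

By Lemma 8, $\mu\in[\![M]\!]$, $1\in[\![D]\!]$, $\eta\in[\![C]\!]$, $1\in[\![P]\!]$, and $\sigma\in[\![r]\!]$. Therefore
$$\mu\eta\sigma=\mu\cdot1\cdot1\cdot\eta\cdot1\cdot\sigma\in[\![M]\!][\![D]\!][\![D]\!][\![C]\!][\![P]\!][\![r]\!].$$

**Lemma 9.** $\mu\eta\sigma\notin[\![Z^+]\!]$.

**Proof.** We find a closed set that contains all powers of $[\![Z]\!]$ and omits $\mu\eta\sigma$. Put
$$E=S\setminus\{\mu\eta\sigma,\ \mu\nu\sigma\}.$$

**Step 1: $E$ is closed.** Suppose $u\eta v\notin E$. Since $u\eta v$ has $\eta$ in its skeleton, $u\eta v=\mu\eta\sigma$, and by uniqueness $u=\mu$ and $v=\sigma$. Then $u\nu v=\mu\nu\sigma\notin E$. So $u\nu v,u\nu\nu v\in E$ implies $u\eta v\in E$.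

**Step 2: $[\![Z]\!]^n\subseteq E$ for all $n\ge1$.** By Lemma 8 every element of $[\![Z]\!]=\nu\mathcal L\cup\mu\nu\,\mathcal U$ has exactly one $\nu$ and no $\eta$ in its skeleton. So elements of $[\![Z]\!]^n$ have no $\eta$ and differ from $\mu\eta\sigma$. If $\mu\nu\sigma\in[\![Z]\!]^n$, then counting letters $\nu$ gives $n=1$, and the skeleton $\mu\nu$ gives $\mu\nu\sigma\in\mu\nu\,\mathcal U$, so $\sigma\in\mathcal U$. This contradicts Lemma 6(2).

Hence $[\![Z^+]\!]=\mathrm{cl}\big(\bigcup_{n\ge1}[\![Z]\!]^n\big)\subseteq E$, and $\mu\eta\sigma\notin E$. $\square$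

So (5) fails in the model, and by Lemma 4 it is not derivable in $\mathbf L^+_\omega$. Together with its truth in all languages, this proves Theorem 2. $\square$

It is instructive to see where the word argument breaks. There, $h\in N^+\cap G$ was either in $N$ or a product of several elements of $N$. Here $h=\eta$ lies in $[\![N^+]\!]\cap[\![G]\!]$ and is in no power of $[\![N]\!]$. The model would put $\mu\eta\sigma$ into $[\![Z^+]\!]$ if both $\mu\nu\sigma$ and $\mu\nu\nu\sigma$ were there. The second one is, as $(\mu\nu)(\nu\sigma)\in[\![Z]\!]^2$, where $\sigma\in\mathcal L$. The first one is not in $E$, hence not in $[\![Z^+]\!]$: for $h=\nu$ the help from $G$ is missing, since $\nu\notin[\![G]\!]$. Since $\mu\nu\sigma\in[\![M]\!][\![N]\!][\![L]\!]$, the same model shows that $M,N,L\to Z^+$ is not derivable, so the gap at $k=j=1$ that made us introduce $G$ cannot be filled within the calculus without some such help.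

## Product-free form, other semigroups, stronger calculi

**(A) A product-free sequent of the form $A\to B$.** Sequent (5) contains no product. Consider the product-free sequent
$$D\;\to\;\big(\big(((M\backslash Z^+)/r)/P\big)/C\big)/D . \tag{10}$$
It is derivable if and only if (5) is. From (5), apply $\backslash$R to $M$ and then $/$R to $r$, $P$, $C$ and the second $D$, in this order; the antecedent stays nonempty throughout. From (10), return to (5) by cuts with the derivable sequents $B'/A',A'\to B'$ and $A',A'\backslash B'\to B'$. By residuation, (10) is true under $w$ if and only if (5) is: $w(A')w(\Gamma)\subseteq w(B')$ is equivalent to $w(\Gamma)\subseteq w(A'\backslash B')$ for nonempty $\Gamma$, and likewise for $/$. So completeness fails already for product-free sequents of the form $A\to B$. In particular, in Ryzhkova's theorem for the product-free language, the restriction that $^+$ occurs only in the forms $A^+\backslash B$, $B/A^+$ cannot be dropped.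

**(B) A wider class of models.** The proof of truth of (5), including (1), (2), (3) and (6), uses only associativity. So (5) is true under all interpretations in the powerset of an arbitrary semigroup, with residuals computed in that semigroup. This includes languages with the empty word, with residuals computed in $\Sigma^*$. Hence $\mathbf L^+_\omega$ is incomplete for each class of powersets of semigroups, not just free ones.

**(C) Stronger calculi.** Sequent (5) stays underivable if Lambek's nonemptiness restriction is dropped and if a unit $\mathbf 1$ and the usual non-distributive additives $\wedge,\vee$ are added. To see this, we check that the model above stays sound.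

With $[\![\ ]\!]=\{1\}$ for the empty antecedent, the proof of Lemma 4 applies to all rules without the restriction. For instance, $\backslash$R with empty $\Pi$ says that $[\![A]\!]\subseteq[\![B]\!]$ implies $1\in[\![A]\!]\backslash[\![B]\!]$, and $\backslash$L with empty $\Pi$ uses $1\in[\![A]\!]$ to get $[\![A\backslash B]\!]\subseteq[\![A]\!][\![A\backslash B]\!]\subseteq[\![B]\!]$.

Interpret $\mathbf 1$ by $\mathrm{cl}\{1\}$, $\wedge$ by intersection, and $A\vee B$ by $\mathrm{cl}([\![A]\!]\cup[\![B]\!])$; all are closed sets. The left rule for $\mathbf 1$ (from $\Gamma,\Delta\to C$ infer $\Gamma,\mathbf 1,\Delta\to C$) and the left rule for $\vee$ (from $\Gamma,A,\Delta\to C$ and $\Gamma,B,\Delta\to C$ infer $\Gamma,A\vee B,\Delta\to C$) are handled like the $\omega$-rule in Lemma 4, with $Y=\{1\}$ and $Y=[\![A]\!]\cup[\![B]\!]$ respectively. The axiom $\to\mathbf 1$ and the right rules for $\vee$ hold because $Y\subseteq\mathrm{cl}(Y)$. The rules for $\wedge$ are immediate from $[\![A]\!]\cap[\![B]\!]\subseteq[\![A]\!],[\![B]\!]$ and the definition of intersection. So everything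 derivable in the larger calculus holds in the model, and (5) does not.
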